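\title{Approximate discontinuities of functions of bounded deformation}

\begin{abstract}
Let $u$ be a function of bounded deformation on an open set $\Omega\subset\mathbb{R}^n$. We prove that $\mathcal{H}^{n-1}$-almost every point at which $u$ has no approximate limit is a jump point: $\mathcal{H}^{n-1}(S(u)\setminus J(u))=0$. More generally, $u$ has an approximate limit at $\mathcal{H}^{n-1}$-almost every point of any Borel set that is not charged by $|Eu|$. The method also characterizes the measures $\mu$ for which $\int|u|\,d\mu\le M'\int|Eu|\,dx$, and the sets that can be contained in $S(u)\setminus J(u)$. The proof has two ingredients. While the symmetric gradient keeps a nearly fixed direction, suitable components of $u$ are monotone along rays, and this controls the averages of $u$ across arbitrarily many scales. The changes of direction are paid for by cancellation under smoothing, and a stopping-time construction does the accounting.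
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$ and let $\Omega\subset\mathbb{R}^n$ be open. The symmetric gradient of $u\in L^1(\Omega;\mathbb{R}^n)$ is the matrix of distributions $(Eu)_{ij}=\frac12(D_iu^j+D_ju^i)$, and
\[
BD(\Omega)=\{u\in L^1(\Omega;\mathbb{R}^n):\ Eu\text{ is a bounded matrix-valued Radon measure}\}
\]
is the space of functions of bounded deformation. The operator $E$ forgets the skew part of the gradient and vanishes on every rigid motion $y\mapsto a+Wy$ with $W$ skew. The total variation $|Eu|$ measures how far $u$ is from being a rigid motion.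

Such a function may be discontinuous, and the right notion of continuity is an averaged one. We say that $u$ has \emph{approximate limit} $z\in\mathbb{R}^n$ at $x\in\Omega$ if
\[
\lim_{\rho\to0^+}\rho^{-n}\int_{B(x,\rho)}|u(y)-z|\,dy=0,
\]
and we let $S(u)$ be the set of points of $\Omega$ at which $u$ has no approximate limit. The \emph{jump set} $J(u)\subset S(u)$ consists of the points $x$ for which there are $a\ne b$ in $\mathbb{R}^n$ and $\nu\in S^{n-1}$ with
\[
\lim_{\rho\to0^+}\rho^{-n}\int_{B_\nu^+(x,\rho)}|u(y)-a|\,dy=0,\qquad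
\lim_{\rho\to0^+}\rho^{-n}\int_{B_\nu^-(x,\rho)}|u(y)-b|\,dy=0,
\]
where $B_\nu^\pm(x,\rho)=\{y\in B(x,\rho):\pm(y-x)\cdot\nu>0\}$. The model is a function equal to $a$ on one side of a hyperplane $H$ with normal $\nu$ and to $b$ on the other. With the notation $a\odot b=\frac12(a\otimes b+b\otimes a)$, its symmetric gradient is $(a-b)\odot\nu\,\mathcal{H}^{n-1}\llcorner H$, and this is not zero because $|a\odot b|^2=\frac12(|a|^2|b|^2+(a\cdot b)^2)$. Jumps thus live on sets of dimension $n-1$, and $Eu$ sees them.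

Ambrosio, Coscia and Dal Maso proved that $J(u)$ is countably $\mathcal{H}^{n-1}$-rectifiable with a normal $\nu_u$, that the traces $u^\pm$ exist on both sides of $J(u)$, and that
\[
Eu=\mathcal{E}u\,\mathcal{L}^n+(u^+-u^-)\odot\nu_u\,\mathcal{H}^{n-1}\llcorner J(u)+Cu .
\]
Here $\mathcal{E}u$ is the density of the absolutely continuous part of $Eu$, and $Cu$ is singular with respect to $\mathcal{L}^n$ and vanishes on Borel sets of $\sigma$-finite $\mathcal{H}^{n-1}$-measure. Moreover $|Cu|$-almost every point is a Lebesgue point of $u$, so that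
\begin{equation}\label{eq:acd}
|Eu|\bigl(S(u)\setminus J(u)\bigr)=0 .
\end{equation}

The set $S(u)\setminus J(u)$ need not be empty. In $B(0,1/3)$ take $u=fe_1$ with $f(y)=\log\log(1/|y|)$. Then $|Eu|\le|\nabla f|=(|y|\log(1/|y|))^{-1}$ is integrable since $n\ge2$, while $f(y)\to\infty$ as $y\to0$, so that no approximate limit, two-sided or one-sided, exists at the origin. At each small scale this $u$ is almost constant; the constant drifts as the scale shrinks. How large can the set of such points be? By results of Kohn, $S(u)\setminus J(u)$ has Hausdorff dimension at most $n-1$ and zero $(n-1)$-dimensional capacity, and it is purely $(n-1)$-unrectifiable. Jumps are measured by $\mathcal{H}^{n-1}$, and one would like to say that for this measure they are the only discontinuities. This is the question posed in \cite{problem}.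

\medskip
\noindent\textbf{Question.} \emph{Is $\mathcal{H}^{n-1}(S(u)\setminus J(u))=0$ for every open set $\Omega\subset\mathbb{R}^n$ and every $u\in BD(\Omega)$?}
\medskip

The answer is yes.

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbb{R}^n$ be open, let $u\in BD(\Omega)$, and let $A\subset\Omega$ be a Borel set with $|Eu|(A)=0$. Then $\mathcal{H}^{n-1}(A\cap S(u))=0$. In particular, $\mathcal{H}^{n-1}(S(u)\setminus J(u))=0$.
\end{theorem}

The hypothesis $|Eu|(A)=0$ cannot be dropped, as the jump across a hyperplane shows. Of the facts recalled above, the proof uses only \eqref{eq:acd}, and only for the last sentence of the theorem. The estimate behind Theorem~\ref{thm:main} also gives the following two statements.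

\begin{theorem}\label{thm:trace}
For a positive Radon measure $\mu$ on $\mathbb{R}^n$ the following are equivalent:
\begin{enumerate}
\item[(i)] there is $M$ with $\mu(B(x,r))\le Mr^{n-1}$ for all $x\in\mathbb{R}^n$ and $r>0$;
\item[(ii)] there is $M'$ with $\int|u|\,d\mu\le M'\int|Eu|\,dx$ for all $u\in C_c^\infty(\mathbb{R}^n;\mathbb{R}^n)$.
\end{enumerate}
The best constants $M$ and $M'$ are comparable up to factors depending only on $n$.
\end{theorem}

\begin{theorem}\label{thm:sets}
A set $A\subset\mathbb{R}^n$ is contained in $S(u)\setminus J(u)$ for some $u\in BD(\mathbb{R}^n)$ if and only if $\mathcal{H}^{n-1}(A)=0$. In that case $u$ can be taken in $W^{1,1}(\mathbb{R}^n;\mathbb{R}^n)$.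
\end{theorem}

So nothing better than $\mathcal{H}^{n-1}$-negligibility can be said about $S(u)\setminus J(u)$.

Section~\ref{sec:idea} shows on model cases why the naive argument loses a logarithm and which two mechanisms remove it. Section~\ref{sec:smoothing} sets up the smoothing, Section~\ref{sec:fixed} treats a range of scales with one direction, and Section~\ref{sec:stopping} counts the changes of direction. The outcome, Proposition~\ref{prop:multiscale}, gives the three theorems in Sections~\ref{sec:main} and~\ref{sec:other}.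

\section{Notation and standard facts}\label{sec:prelim}

We write $|\cdot|$ for the Euclidean norm of vectors and the Frobenius norm of matrices, $P\cdot Q=\operatorname{tr}(PQ)$ for symmetric matrices, $B(x,r)$ for the open ball, and $\omega_n=|B(0,1)|$. The total variation $|Eu|$ is taken with respect to the Frobenius norm. The letters $C,c>0$ denote constants that depend only on $n$ and may change from line to line.

A \emph{direction} is a symmetric matrix of norm $1$. The direction of a symmetric matrix $P\ne0$ is $P/|P|$, and the direction of $0$ is some direction fixed once and for all; if $v$ is the direction of $P$, then $P\cdot v=|P|$ in both cases. For directions $p,v,\varphi$ we have $1-p\cdot v=\frac12|p-v|^2$, hence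
\begin{equation}\label{eq:two-dir}
(1-p\cdot v)+(1-p\cdot\varphi)=\tfrac12|p-v|^2+\tfrac12|p-\varphi|^2\ge\tfrac14|v-\varphi|^2 .
\end{equation}
We use $|P\xi|\le|P||\xi|$ and $|\operatorname{tr}P|\le\sqrt n\,|P|$. A \emph{rigid motion centered at $x$} is a map $\pi(y)=a+W(y-x)$ with $W$ skew; its mean over any ball centered at $x$ is $a=\pi(x)$.

If $u$ is $C^1$, then $\gamma\cdot\nabla u\,\gamma=\gamma\cdot Eu\,\gamma$ for every vector $\gamma$. Therefore the component of $u$ along a segment is controlled by $Eu$ alone: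
\begin{equation}\label{eq:line}
\bigl(u(q)-u(p)\bigr)\cdot(q-p)=\int_0^1(q-p)\cdot Eu\bigl(p+\tau(q-p)\bigr)(q-p)\,d\tau .
\end{equation}

A set $A$ has $\mathcal{H}^s(A)=0$ if and only if for every $\eta>0$ it can be covered by countably many open balls $B(x_i,r_i)$ with $r_i\le1$ and $\sum_ir_i^s\le\eta$. We use four further facts.
\begin{enumerate}
\item[(F1)] \emph{Korn--Poincar\'e inequality} (Kohn; Temam; Ambrosio, Coscia and Dal Maso). For $u\in BD(B(x,r))$ there is a rigid motion $\pi$ centered at $x$ with $\int_{B(x,r)}|u-\pi|\,dy\le Cr\,|Eu|(B(x,r))$.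
\item[(F2)] \emph{Frostman's lemma} \cite[Theorem~8.8]{mattila}. A Borel set $A\subset\mathbb{R}^n$ with $\mathcal{H}^s(A)>0$ carries a nonzero finite Radon measure $\mu$ with compact support contained in $A$ and $\mu(B(x,r))\le r^s$ for all $x,r$.
\item[(F3)] \emph{The $5r$-covering lemma.} A family of closed balls with bounded radii contains a countable disjoint subfamily $\bar B(x_i,r_i)$ such that the balls $\bar B(x_i,5r_i)$ cover the union of the whole family.
\item[(F4)] The sets $S(u)$ and $J(u)$ are Borel \cite[Propositions~3.64 and~3.69]{afp}.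
\end{enumerate}

\section{The idea in model cases}\label{sec:idea}

\subsection{Summing over scales loses a logarithm}

The scale-invariant size of $Eu$ near $x$ is $\Theta(x,r)=r^{1-n}|Eu|(B(x,r))$. By (F1), $u$ is within $C\Theta(x,r)$, in mean over $B(x,r)$, of a rigid motion $\pi$. The means of $u$ over $B(x,r)$ and over $B(x,r/2)$ are both within $C\Theta(x,r)$ of $\pi(x)$, so they differ by at most $C\Theta(x,r)$. We shall see in Section~\ref{sec:main} that when $|Eu|(A)=0$ the quantity $\Theta(x,r)$ tends to $0$ at $\mathcal{H}^{n-1}$-almost every $x\in A$, and that the only remaining obstruction to an approximate limit is the drift of the means. By (F2), it is enough to control the drift for almost every $x$ with respect to a measure $\mu$ with $\mu(B(x,r))\le Mr^{n-1}$. For such a measure Fubini's theorem gives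
\[
\int\Theta(x,r)\,d\mu(x)=r^{1-n}\int\mu(B(y,r))\,d|Eu|(y)\le M|Eu|(\mathbb{R}^n).
\]
One scale costs the whole mass of $Eu$, and the triangle inequality over $N$ dyadic scales costs $N$ times that mass. The loss is real.

\begin{example}\label{ex:monotone}
In the cube $(-\frac12,\frac12)^n$ let $u(y)=g(y_1)e_1$, with $g(t)=1/\log(1/t)$ for $t>0$ and $g(t)=0$ for $t\le0$. Then $Eu=g'(y_1)\,e_1\otimes e_1\,\mathcal{L}^n$ does not charge $H=\{y_1=0\}$. For $x\in H$ and small $r$, the ball $B(x,r)$ contains a cylinder of height $(0,r/2)$ and radius $r/2$, so $\Theta(x,r)\ge cg(r/2)$ and $\sum_k\Theta(x,2^{-k})=\infty$ at every point of $H$. Yet $u$ is continuous.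
\end{example}

The means converge in this example because $g$ is monotone: the means of $g$ over $(-r,r)$ and over $(-s,s)$, $s<r$, both lie between $g(-r)$ and $g(r)$, however small $s$ is. Monotonicity of $g$ says that $Eu$ has the constant direction $e_1\otimes e_1$. In the example $\log\log(1/|y|)e_1$, by contrast, $Eu(y)$ is a negative multiple of $e_1\odot y$, and its direction varies with the angle at every scale.

\subsection{A fixed direction gives monotonicity along rays}\label{sub:fixed}

By \eqref{eq:line}, $u\cdot\xi$ is monotone along lines parallel to $\xi$ as long as $\xi\cdot Eu\,\xi$ has a sign. If $Eu$ has direction close to $\varphi$, we need $\xi\cdot\varphi\xi\ne0$, and we need $n$ independent such vectors to recover all components of $u$. The coordinate vectors may fail: for $n=2$ and $\varphi=\sqrt2\,e_1\odot e_2$ we have $\xi\cdot\varphi\xi=\sqrt2\,\xi_1\xi_2$, which vanishes at $e_1$ and $e_2$ but equals $\pm1/\sqrt2$ at $(e_1\pm e_2)/\sqrt2$. A good basis always exists, uniformly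 in $\varphi$.

\begin{lemma}\label{lem:basis}
There is $c_0\in(0,\frac14]$, depending only on $n$, with the following properties. Put $\delta=c_0/4$.
\begin{enumerate}
\item[(a)] For every direction $\varphi$ there are unit vectors $\xi_1,\dots,\xi_n$ with $|\xi_i\cdot\varphi\xi_i|\ge4c_0$ for all $i$ and $|z|\le C\max_i|\xi_i\cdot z|$ for all $z\in\mathbb{R}^n$.
\item[(b)] If $|\xi|=1$, $\xi\cdot\varphi\xi\ge4c_0$, $p$ is a direction with $|p-\varphi|\le c_0$, and $\gamma\ne0$ satisfies $|\gamma/|\gamma|-\xi|\le2\delta$, then $\gamma\cdot p\gamma\ge2c_0|\gamma|^2$.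
\end{enumerate}
\end{lemma}

\begin{proof}
Consider
\[
h(\varphi)=\max_{\xi_1,\dots,\xi_n\in S^{n-1}}\min\bigl\{|\det(\xi_1,\dots,\xi_n)|,\ \min_i|\xi_i\cdot\varphi\xi_i|\bigr\}\le1 .
\]
It is continuous, as the maximum over a compact set of a jointly continuous function. It is positive: $\xi\mapsto\xi\cdot\varphi\xi$ is a nonzero homogeneous polynomial, so it is nonzero on a dense subset of $S^{n-1}$, and small perturbations of $e_1,\dots,e_n$ form a basis. Let $4c_0$ be the minimum of $h$ on the compact set of directions. For a maximizing $n$-tuple, $|\det(\xi_1,\dots,\xi_n)|\ge4c_0$, and Cramer's rule gives the bound for $|z|$. For (b), let $\hat\gamma=\gamma/|\gamma|$. Then $|\hat\gamma\cdot\varphi\hat\gamma-\xi\cdot\varphi\xi|=|(\hat\gamma-\xi)\cdot\varphi(\hat\gamma+\xi)|\le4\delta=c_0$ and $|\hat\gamma\cdot(p-\varphi)\hat\gamma|\le c_0$, so $\hat\gamma\cdot p\hat\gamma\ge4c_0-c_0-c_0$.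
\end{proof}

A single line is invisible to integrals, so we average over a cone of rays. For $|\xi|=1$ let
\[
\mathcal{C}_\xi=\{\alpha\ne0:|\alpha/|\alpha|-\xi|<\delta\},\qquad \Sigma_\xi=\{\alpha\in\mathcal{C}_\xi:1\le|\alpha|<2\},\qquad w_\xi=\int_{\Sigma_\xi}\alpha\,d\alpha .
\]
Since $\mathcal{C}_\xi=\{\alpha:\alpha\cdot\xi>(1-\delta^2/2)|\alpha|\}$, it is an open convex cone. The map $\alpha\mapsto2(\alpha\cdot\xi)\xi-\alpha$ preserves $\Sigma_\xi$ and reverses the component orthogonal to $\xi$, so $w_\xi=|w_\xi|\xi$; and $c\le|w_\xi|\le C$ because $\frac12\le\alpha\cdot\xi\le2$ on $\Sigma_\xi$. Also $\Sigma_{-\xi}=-\Sigma_\xi$ and $w_{-\xi}=-w_\xi$. The average of the radial component of $u$ over the shell $x+r\Sigma_\xi$ does not see rotations about $x$, and so it determines one component of the mean of $u$.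

\begin{lemma}\label{lem:shell}
Let $u\in C^1(\mathbb{R}^n;\mathbb{R}^n)$, $|\xi|=1$, and let $a$ be the mean of $u$ over $B(x,2r)$. Then
\[
\Bigl|\int_{\Sigma_\xi}u(x+r\alpha)\cdot\alpha\,d\alpha-a\cdot w_\xi\Bigr|\le Cr^{1-n}\int_{B(x,2r)}|Eu|\,dy .
\]
\end{lemma}

\begin{proof}
Let $\pi(y)=\pi(x)+W(y-x)$ be given by (F1) on $B(x,2r)$. Since $W\alpha\cdot\alpha=0$, we have $\int_{\Sigma_\xi}\pi(x+r\alpha)\cdot\alpha\,d\alpha=\pi(x)\cdot w_\xi$. Replacing $u$ by $\pi$ changes the shell integral by at most $2r^{-n}\int_{B(x,2r)}|u-\pi|$, and $|a-\pi(x)|\le Cr^{-n}\int_{B(x,2r)}|u-\pi|$ because $\pi(x)$ is the mean of $\pi$.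
\end{proof}

Here is the model case in full. Let $u\in C^1$, and suppose that at each point of $B(x,2r)$ the matrix $Eu$ is zero or has direction within $c_0$ of $\varphi$. Let $a(t)$ be the mean of $u$ over $B(x,2t)$ and let $0<s<r$. Take $\xi=\xi_i$ from Lemma~\ref{lem:basis}; after replacing $(u,\varphi)$ by $(-u,-\varphi)$ if necessary, $\xi\cdot\varphi\xi\ge4c_0$, and the same holds for $-\xi$. For $\alpha\in\Sigma_{\pm\xi}$ and $s\le t\le r$,
\[
\frac{d}{dt}\,u(x+t\alpha)\cdot\alpha=\alpha\cdot Eu(x+t\alpha)\alpha\ge0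
\]
by Lemma~\ref{lem:basis}(b). So $G^\pm(t)=\int_{\Sigma_{\pm\xi}}u(x+t\alpha)\cdot\alpha\,d\alpha$ satisfy $G^\pm(r)-G^\pm(s)\ge0$. By Lemma~\ref{lem:shell}, $G^\pm(t)=\pm a(t)\cdot w_\xi$ up to an error $C\Theta(x,2t)$. The two cones give opposite one-sided bounds for $w_\xi\cdot(a(r)-a(s))$, and Lemma~\ref{lem:basis}(a) yields
\[
|a(r)-a(s)|\le C\bigl(\Theta(x,2r)+\Theta(x,2s)\bigr).
\]
Only the two end scales appear; the number of scales in between does not matter.

\subsection{The direction must be read at the right scale}\label{sub:slab}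

In general part of $Eu$ is misaligned with $\varphi$, and the argument above produces an error: the sum over the intermediate scales of the normalized misaligned mass. If one uses the measure $Eu$ itself, the logarithm returns.

\begin{example}\label{ex:slab}
Let $u=e_1$ in the slab $\{0<y_1<h\}$ and $u=0$ elsewhere, so that $Eu=e_1\otimes e_1\,(\mathcal{H}^{n-1}\llcorner\{y_1=0\}-\mathcal{H}^{n-1}\llcorner\{y_1=h\})$. If $x_1=0$ and $r\ge2h$, each of the opposite directions $\pm e_1\otimes e_1$ carries mass at least $cr^{n-1}$ in $B(x,r)$, and one of them is misaligned with any given $\varphi$. The scales between $h$ and $1$ cost $c\log(1/h)$. Now smooth $u$ with a kernel $\rho^{-n}\eta(\cdot/\rho)$, where $\eta\in C_c^\infty$ has marginal $\phi$ in the first variable, and put $\phi_\rho=\rho^{-1}\phi(\cdot/\rho)$. The smoothed symmetric gradient is $e_1\otimes e_1(\phi_\rho(y_1)-\phi_\rho(y_1-h))$, and $\|\phi_\rho-\phi_\rho(\cdot-h)\|_{L^1(\mathbb{R})}\le h\rho^{-1}\|\phi'\|_{L^1}$. With $\rho$ proportional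 to $r$, the normalized mass in $B(x,r)$ is bounded by a multiple of $h/r$, and this is summable over dyadic $r\ge h$.
\end{example}

Misaligned mass cancels under smoothing. Cancellation lowers the $L^1$ norm of the smoothed symmetric gradient, and the total decrease over all scales is at most $|Eu|(\mathbb{R}^n)$: a telescoping sum replaces the divergent one. We therefore look at $u$ at distance $r$ from $x$ through a smoothing of width $\varepsilon r$.

\section{Smoothing, cancellation and excess}\label{sec:smoothing}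

\subsection{Constants}

Let $c_0$ and $\delta=c_0/4$ be as in Lemma~\ref{lem:basis}, and let $\sigma=\omega_n^{-1}|\mathcal{C}_\xi\cap B(0,1)|\in(0,1)$, which does not depend on $\xi$. Put, in this order,
\[
\kappa=\frac{c_0}8,\qquad C_1=\frac{16\sqrt n\,(9/8)^n}{\sigma},\qquad\varepsilon=\min\Bigl\{\frac\delta4,\Bigl(\frac{c_0}{4C_1}\Bigr)^{1/2}\Bigr\},\qquad\Lambda=\frac1\varepsilon,
\]
\[
R=5\Lambda+n+2,\qquad L=9R+n+1,
\]
and let $m$ be the least integer with $2^m>L+1$. All depend only on $n$; note $\varepsilon\le1/64$ and $R\ge320$. For $k\in\mathbb{Z}$ let $\rho_k=2^{-k}$ be the smoothing width and $r_k=\Lambda2^{-k}$ the distance of observation, so that $\rho_k=\varepsilon r_k$. The ball $B_k(x)=B(x,R2^{-k})$ contains everything that is seen from $x$ at scale $k$, and the radius $L2^{-k}$ covers all these balls for $x$ in one stopping region of Section~\ref{sec:stopping}.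

\subsection{A semigroup of compactly supported kernels}

We need each smoothed function to be an average, over a ball, of the next finer one. Let $\beta=\omega_n^{-1}1_{B(0,1)}$ and $\beta_k=\rho_k^{-n}\beta(\cdot/\rho_k)$. Let $\zeta_j$, $j\in\mathbb{Z}$, be independent random vectors with density $\beta$, and consider the law of $\sum_{j\ge k}\rho_j\zeta_j$. Its Fourier transform is $\prod_{j\ge k}\hat\beta(\rho_j\,\cdot)$. Since $|\hat\beta|\le1$ and $|\hat\beta(z)|\le C/|z|$ (the gradient of $\beta$ is a finite measure), the product decays faster than any power, so the law has a $C^\infty$ density $\eta_k$. This density is radial, it is supported in $\bar B(0,2\rho_k)$, and $\eta_k=\beta_k*\eta_{k+1}$.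

Fix $u\in BD(\mathbb{R}^n)$, let $\lambda=|Eu|(\mathbb{R}^n)$, and put
\[
u_k=u*\eta_k,\qquad E_k=Eu*\eta_k=Eu_k,\qquad\lambda_k=\|E_k\|_{L^1}.
\]
Then $u_k=\beta_k*u_{k+1}$ and $E_k=\beta_k*E_{k+1}$, so $\lambda_k\le\lambda_{k+1}\le\lambda$. Moreover $\lambda_k\to\lambda$ as $k\to\infty$: since $u_k\to u$ in $L^1$, every symmetric-valued $\phi\in C^1_c$ with $|\phi|\le1$ satisfies $\int\phi\cdot dEu=\lim_k\int\phi\cdot E_k\le\lim_k\lambda_k$. The cancellation in one step and in $m+1$ steps of smoothing is recorded by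
\[
D_k=\beta_k*|E_{k+1}|-|E_k|\ge0,\qquad \widetilde D_k=\Gamma_k*|E_{k+1}|-|E_{k-m}|\ge0,\qquad\Gamma_k=\beta_{k-m}*\dots*\beta_k;
\]
the second inequality holds because $\Gamma_k*E_{k+1}=E_{k-m}$. We have $\int D_k=\lambda_{k+1}-\lambda_k$ and $\int\widetilde D_k=\lambda_{k+1}-\lambda_{k-m}=\sum_{j=0}^m(\lambda_{k+1-j}-\lambda_{k-j})$. Summing over $k\ge k_0$,
\begin{equation}\label{eq:budget}
\sum_{k\ge k_0}\int(D_k+\widetilde D_k)=(\lambda-\lambda_{k_0})+\sum_{j=0}^m(\lambda-\lambda_{k_0-j})\le(m+2)(\lambda-\lambda_{k_0-m}).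
\end{equation}
This is the budget from which every error will be paid. It is at most $C\lambda$, and it tends to $0$ as $k_0\to\infty$.

\begin{remark}
Along the random walk $X_{k+1}=X_k+\rho_k\zeta_k$ the sequence $E_k(X_k)$ is a martingale, and $D_k(X_k)$ is the conditional increment of the submartingale $|E_k(X_k)|$. We do not use this language below.
\end{remark}

For a direction $v$, the \emph{excess} $\psi_i^v=|E_i|-E_i\cdot v\ge0$ vanishes exactly where $E_i$ is a nonnegative multiple of $v$. By \eqref{eq:two-dir},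
\begin{equation}\label{eq:two-excess}
\psi_i^v+\psi_i^\varphi\ge\tfrac14|v-\varphi|^2|E_i| .
\end{equation}
The term $E_i\cdot v$ is linear and commutes with convolution, so $\beta_i*\psi^v_{i+1}=\psi^v_i+D_i$, just as $\beta_i*|E_{i+1}|=|E_i|+D_i$. Consequently mass and excess can be pulled back from a fine level to a coarse one with constant $1$, at the price of the cancellation in between.

\begin{lemma}[Pull-back]\label{lem:pull}
Let $f_i=|E_i|$ for all $i$, or $f_i=\psi_i^v$ for all $i$ with $v$ fixed. For every Borel set $A$ and all $i\le k$,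
\[
\int_Af_{i+1}\le\int_{A+B(0,\rho_i)}(f_i+D_i),\qquad
\int_Af_{k+1}\le\int_{A+B(0,2\rho_i)}f_i+\sum_{l=i}^k\int_{A+B(0,2\rho_l)}D_l .
\]
\end{lemma}

\begin{proof}
Let $A'=A+B(0,\rho_i)$. Then $\beta_i*1_{A'}=1$ on $A$, and $\beta_i$ is even, so $\int_Af_{i+1}\le\int(\beta_i*1_{A'})f_{i+1}=\int_{A'}\beta_i*f_{i+1}=\int_{A'}(f_i+D_i)$. Iterate from level $k+1$ down to level $i$ and use $\rho_k+\dots+\rho_l<2\rho_l$.
\end{proof}

\subsection{Local quantities}

For $x\in\mathbb{R}^n$ and $k\in\mathbb{Z}$ define the normalized mass and cancellation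
\[
b_k(x)=2^{k(n-1)}\int_{B_k(x)}|E_{k+1}|,\qquad d_k(x)=2^{k(n-1)}\int_{B(x,2R2^{-k})}D_k .
\]
Let $v_k(x)$ be the direction of $\int_{B_k(x)}E_{k+1}$. Since $\int_A\psi^v_{k+1}=\int_A|E_{k+1}|-v\cdot\int_AE_{k+1}$, this direction minimizes the excess on $B_k(x)$. Put
\[
\Psi_k(x)=\int_{B_k(x)}\psi_{k+1}^{v_k(x)}=\min_v\int_{B_k(x)}\psi^v_{k+1},\qquad\Psi^L_k(x)=\min_v\int_{B(x,L2^{-k})}\psi_{k+1}^v,
\]
\[
\mathrm{err}_k(x)=2^{k(n-1)}\Psi_k(x)+d_k(x).
\]
If $E_{k+1}$ has several directions in one ball, they cancel once the smoothing is wider than the ball. This is the reason for the $m$-step quantity $\widetilde D_k$.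

\begin{lemma}[Excess is paid by cancellation]\label{lem:excess}
$\displaystyle\Psi_k(x)\le\Psi^L_k(x)\le C\int_{B(x,2^{-k})}\widetilde D_k$.
\end{lemma}

\begin{proof}
The first inequality holds because $R<L$ and $\psi^v_{k+1}\ge0$. For the second, we need a lower bound on $\Gamma_k(z)=2^{kn}\Gamma_0(2^kz)$. If $g\ge0$ is positive on $B(0,s)$, then $(g*1_{B(0,t)})(z)=\int_{B(z,t)}g>0$ for $|z|<s+t$. By induction $\Gamma_0=\beta_{-m}*\dots*\beta_0$ is positive on $B(0,2^m)$, and it is continuous. As $L+1<2^m$, we get $\Gamma_k(z)\ge c2^{kn}$ for $|z|\le(L+1)2^{-k}$. Let $X\in B(x,2^{-k})$ and let $v$ be the direction of $E_{k-m}(X)$. Then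
\[
\begin{aligned}
\Psi_k^L(x)&\le\int_{B(x,L2^{-k})}\psi^v_{k+1}\le C2^{-kn}\int\Gamma_k(X-y)\psi^v_{k+1}(y)\,dy\\
&=C2^{-kn}\bigl(\Gamma_k*|E_{k+1}|(X)-E_{k-m}(X)\cdot v\bigr)=C2^{-kn}\widetilde D_k(X).
\end{aligned}
\]
Average over $X\in B(x,2^{-k})$.
\end{proof}

\begin{lemma}[Neighboring scales]\label{lem:neighbor}
For all $x$, $k$ and $s>0$:
\begin{enumerate}
\item[(a)] $\int_{B(x,s2^{-k})}|E_k|\le\int_{B(x,(s+1)2^{-k})}|E_{k+1}|$;
\item[(b)] $b_{k+1}(x)\le2^{n-1}b_k(x)+d_{k+1}(x)$;
\item[(c)] $b_{k+5}(x)\,|v_{k+5}(x)-v_k(x)|^2\le C\sum_{i=k}^{k+5}\mathrm{err}_i(x)$.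
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Integrate $|E_k|\le\beta_k*|E_{k+1}|$; the kernel $\beta_k$ is supported in $\bar B(0,2^{-k})$.

(b) Lemma~\ref{lem:pull} gives $\int_{B_{k+1}(x)}|E_{k+2}|\le\int_{B(x,(R+1)2^{-k-1})}(|E_{k+1}|+D_{k+1})$, and the last ball lies in $B_k(x)$ and in $B(x,2R2^{-k-1})$. Multiply by $2^{(k+1)(n-1)}$.

(c) Let $A=B_{k+5}(x)$ and pull $\psi^{v_k(x)}$ back from level $k+6$ to level $k+1$. The enlarged set at level $k+1$ is $B(x,(R/32+1)2^{-k})\subset B_k(x)$, and for $k+1\le l\le k+5$ we have $A+B(0,2\rho_l)\subset B(x,(R+2)2^{-l})\subset B(x,2R2^{-l})$. Hence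
\[
\int_A\psi^{v_k(x)}_{k+6}\le\Psi_k(x)+\sum_{l=k+1}^{k+5}2^{-l(n-1)}d_l(x).
\]
Add $\int_A\psi_{k+6}^{v_{k+5}(x)}=\Psi_{k+5}(x)$, use \eqref{eq:two-excess} on the left, and multiply by $2^{(k+5)(n-1)}$.
\end{proof}

\section{Many scales, one direction}\label{sec:fixed}

Let $a_k(x)$ be the mean of $u_k$ over $B(x,2r_k)$. For a direction $\varphi$ let $\mathcal{M}^\varphi_k$ be the set of points where $E_{k+1}\ne0$ and $|E_{k+1}/|E_{k+1}|-\varphi|>c_0$, and define the misaligned mass
\[
\mathrm{mis}_k^\varphi(x)=2^{k(n-1)}\int_{B_k(x)\cap\mathcal{M}_k^\varphi}|E_{k+1}|\le b_k(x).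
\]

\begin{proposition}\label{prop:fixed}
For all $x\in\mathbb{R}^n$, all integers $k_1<k_2$ and all directions $\varphi$,
\[
|a_{k_2}(x)-a_{k_1}(x)|\le C\Bigl[b_{k_1}(x)+b_{k_2}(x)+\sum_{k=k_1}^{k_2-1}\bigl(\mathrm{mis}_k^\varphi(x)+d_k(x)\bigr)\Bigr].
\]
\end{proposition}

The new difficulty, compared with Section~\ref{sub:fixed}, is that the function changes with the scale: the shell at distance $r_{k+1}$ carries $u_{k+1}$, the shell at distance $r_k$ carries $u_k$. Since $u_k$ is an average of $u_{k+1}$ over balls of radius $\rho_k$, we apply \eqref{eq:line} to $u_{k+1}$ along chords whose outer end ranges over such a ball (Figure~\ref{fig:chord}). The chords are not quite radial, and this produces an error of size $\varepsilon^2$ times the full mass at scale $k$. Such an error cannot be summed over $k$ (Example~\ref{ex:monotone}). It has to be absorbed by the strictly positive gain $2c_0$ in Lemma~\ref{lem:basis}(b), which the model case threw away, and this is why $\varepsilon$ is small.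

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!15] (-15:1) arc (-15:15:1) -- (15:2) arc (15:-15:2) -- cycle;
\fill[gray!35] (-15:2) arc (-15:15:2) -- (15:4) arc (15:-15:4) -- cycle;
\fill[gray!15] (165:1) arc (165:195:1) -- (195:2) arc (195:165:2) -- cycle;
\fill[gray!35] (165:2) arc (165:195:2) -- (195:4) arc (195:165:4) -- cycle;
\draw[thin] (195:4) -- (15:4);
\draw[thin] (165:4) -- (-15:4);
\draw[dashed] (0,0) -- (4:3.2);
\draw (4:3.2) circle (0.4);
\draw[thick,->] (4:1.6) -- (3.3,-0.05);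
\fill (0,0) circle (1.2pt) node[above] {$x$};
\fill (4:1.6) circle (1.2pt) node[above] {$p$};
\fill (3.3,-0.05) circle (1.2pt) node[right] {$q$};
\node at (1.5,-0.75) {$x+r_{k+1}\Sigma_\xi$};
\node at (3.0,-1.25) {$x+r_k\Sigma_\xi$};
\node at (-3.0,-1.25) {$x-r_k\Sigma_\xi$};
\end{tikzpicture}
\caption{Two consecutive shells in the cones $x\pm\mathcal{C}_\xi$. A chord starts at $p=x+r_{k+1}\alpha$ in the inner shell and ends at a point $q$ of the ball of radius $\rho_k=\varepsilon r_k$ around $x+r_k\alpha$ in the outer shell. Averaging $u_{k+1}(q)$ over this ball gives $u_k(x+r_k\alpha)$.}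
\label{fig:chord}
\end{figure}

\begin{proof}
Fix $x$ and omit it from the notation. Let $|\xi|=1$ with $|\xi\cdot\varphi\xi|\ge4c_0$. Replacing $(u,\varphi)$ by $(-u,-\varphi)$ leaves $b_k$, $d_k$, $\mathrm{mis}_k^\varphi$ and $|\xi\cdot(a_{k_2}-a_{k_1})|$ unchanged, so we assume $\xi\cdot\varphi\xi\ge4c_0$. Write $\mathcal{C}=\mathcal{C}_\xi$, $\Sigma=\Sigma_\xi$ and
\[
G_k=\int_\Sigma u_k(x+r_k\alpha)\cdot\alpha\,d\alpha .
\]

\emph{Step 1: an identity for $G_k-G_{k+1}$.} For $\alpha\in\Sigma$ and $|w|<1$ let $p=x+r_{k+1}\alpha$ and $q=x+r_k\alpha+\rho_kw$. Since $r_k=2r_{k+1}$ and $\rho_k=2\varepsilon r_{k+1}$, we have $q-p=r_{k+1}\gamma$ with $\gamma=\alpha+2\varepsilon w$. By \eqref{eq:line}, divided by $r_{k+1}$,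
\[
\bigl(u_{k+1}(q)-u_{k+1}(p)\bigr)\cdot(\alpha+2\varepsilon w)=r_{k+1}\int_0^1\gamma\cdot E_{k+1}\bigl(x+r_{k+1}(\alpha+\tau\gamma)\bigr)\gamma\,d\tau .
\]
Integrate against $\beta(w)\,dw$. The left side has four terms. First, $\int\beta(w)u_{k+1}(q)\cdot\alpha\,dw=u_k(x+r_k\alpha)\cdot\alpha$. Second, $p$ does not depend on $w$, so $-u_{k+1}(p)\cdot\alpha$ is unchanged. Third, $\int\beta(w)u_{k+1}(p)\cdot w\,dw=0$ because $\beta$ is even. For the fourth term, let $\vartheta(w)=(1-|w|^2)_+/(2\omega_n)$, a Lipschitz function with $\nabla\vartheta(w)=-w\beta(w)$. Integration by parts and $\operatorname{div}u_{k+1}=\operatorname{tr}E_{k+1}$ give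
\[
2\varepsilon\int\beta(w)\,w\cdot u_{k+1}(q)\,dw=2\varepsilon\rho_k\int\vartheta(w)\operatorname{tr}E_{k+1}(q)\,dw,\qquad2\varepsilon\rho_k=4\varepsilon^2r_{k+1}.
\]
Integrating over $\alpha\in\Sigma$ and writing $q=x+r_{k+1}(2\alpha+2\varepsilon w)$, we obtain
\begin{equation}\label{eq:identity}
\begin{aligned}
G_k-G_{k+1}={}&r_{k+1}\int_\Sigma\int\beta(w)\int_0^1\gamma\cdot E_{k+1}\bigl(x+r_{k+1}(\alpha+\tau\gamma)\bigr)\gamma\,d\tau\,dw\,d\alpha\\
&-4\varepsilon^2r_{k+1}\int_\Sigma\int\vartheta(w)\operatorname{tr}E_{k+1}\bigl(x+r_{k+1}(2\alpha+2\varepsilon w)\bigr)\,dw\,d\alpha .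
\end{aligned}
\end{equation}

\emph{Step 2: the main term.} The mass seen by the chords is
\[
I_k=r_{k+1}\int_\Sigma\int\beta(w)\int_0^1\bigl|E_{k+1}\bigl(x+r_{k+1}((1+\tau)\alpha+2\varepsilon\tau w)\bigr)\bigr|\,d\tau\,dw\,d\alpha,
\]
where we used $\alpha+\tau\gamma=(1+\tau)\alpha+2\varepsilon\tau w$. We have $\frac12\le|\gamma|\le3$ and $|\alpha+\tau\gamma|<5$. For fixed $\tau,w$ the map $\alpha\mapsto y=x+r_{k+1}(\alpha+\tau\gamma)$ has Jacobian $(1+\tau)^nr_{k+1}^n\ge r_{k+1}^n$, so every Borel $f\ge0$ satisfies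
\begin{equation}\label{eq:cov}
r_{k+1}\int_\Sigma\int\beta(w)\int_0^1f\bigl(x+r_{k+1}(\alpha+\tau\gamma)\bigr)\,d\tau\,dw\,d\alpha\le r_{k+1}^{1-n}\int_{B(x,5r_{k+1})}f\le2^{(k+1)(n-1)}\int_{B(x,5r_{k+1})}f .
\end{equation}
Next, $|\gamma/|\gamma|-\alpha/|\alpha||\le2|\gamma-\alpha|/|\alpha|\le4\varepsilon\le\delta$, so $|\gamma/|\gamma|-\xi|\le2\delta$. By Lemma~\ref{lem:basis}(b), $\gamma\cdot E_{k+1}\gamma\ge2c_0|\gamma|^2|E_{k+1}|\ge\frac{c_0}2|E_{k+1}|$ outside $\mathcal{M}_k^\varphi$, and $\gamma\cdot E_{k+1}\gamma\ge-9|E_{k+1}|$ everywhere. Thus $\gamma\cdot E_{k+1}\gamma\ge\frac{c_0}2|E_{k+1}|-10f$ with $f=|E_{k+1}|1_{\mathcal{M}_k^\varphi}$. By \eqref{eq:cov} and $5r_{k+1}\le R2^{-k}$, the first term of \eqref{eq:identity} is at least $\frac{c_0}2I_k-C\,\mathrm{mis}^\varphi_k$.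

\emph{Step 3: the trace term.} Its absolute value is at most $\mathcal{T}'_k+\mathcal{T}''_k$, the parts of
\[
4\sqrt n\,\varepsilon^2r_{k+1}\int_\Sigma\int\vartheta(w)\bigl|E_{k+1}\bigl(x+r_{k+1}(2\alpha+2\varepsilon w)\bigr)\bigr|\,dw\,d\alpha
\]
over $\Sigma'=\{\alpha\in\Sigma:|\alpha|<\frac32\}$ and $\Sigma''=\{\alpha\in\Sigma:|\alpha|\ge\frac32\}$. We want to bound it by $\varepsilon^2$ times chord masses, with a constant independent of $\varepsilon$. The inner part of the outer shell is swept with a definite weight by the chords counted in $I_k$. The outer rim is reached only by their endpoints, so there we use the chords of the next coarser scale, counted in $I_{k-1}$.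

\emph{Inner part.} In $I_k$ keep only $\tau\in[\frac34,1]$, call the variables $\tilde\alpha,\tilde w$, and substitute $\tilde\alpha=2\alpha/(1+\tau)$, $\tilde w=w/\tau$. Both Jacobians are at least $1$, and the argument of $E_{k+1}$ becomes $x+r_{k+1}(2\alpha+2\varepsilon w)$. If $\alpha\in\Sigma'$ then $\tilde\alpha\in\Sigma$, since $1\le2/(1+\tau)\le\frac87$ and $\frac87\cdot\frac32<2$. Hence
\[
I_k\ge r_{k+1}\int_{\Sigma'}\int\Bigl[\int_{3/4}^1\beta(w/\tau)\,d\tau\Bigr]\bigl|E_{k+1}\bigl(x+r_{k+1}(2\alpha+2\varepsilon w)\bigr)\bigr|\,dw\,d\alpha .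
\]
For $|w|<1$ the bracket equals $\omega_n^{-1}\min\{\frac14,1-|w|\}\ge(1-|w|)/(4\omega_n)\ge\frac14\vartheta(w)$. So $\mathcal{T}'_k\le16\sqrt n\,\varepsilon^2I_k\le C_1\varepsilon^2I_k$.

\emph{Outer part.} Since $\vartheta\le\beta/2$ and $r_{k+1}(2\alpha+2\varepsilon w)=r_k\alpha+\rho_kw$,
\[
\mathcal{T}''_k\le\sqrt n\,\varepsilon^2r_k\int_{\Sigma''}(\beta_k*|E_{k+1}|)(x+r_k\alpha)\,d\alpha=\sqrt n\,\varepsilon^2r_k\int_{\Sigma''}(|E_k|+D_k)(x+r_k\alpha)\,d\alpha .
\]
The contribution of $D_k$ is at most $\sqrt n\,r_k^{1-n}\int_{B(x,2r_k)}D_k\le Cd_k$, as $2r_k\le2R2^{-k}$. In $I_{k-1}$ keep only $\tau\in[0,\frac18]$ and substitute $\alpha=(1+\tau)\tilde\alpha+2\varepsilon\tau w$: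
\[
I_{k-1}\ge r_k\int_0^{1/8}\int\beta(w)\int(1+\tau)^{-n}1_\Sigma\Bigl(\frac{\alpha-2\varepsilon\tau w}{1+\tau}\Bigr)|E_k(x+r_k\alpha)|\,d\alpha\,dw\,d\tau .
\]
Let $\alpha\in\Sigma''$ and $-w\in\mathcal{C}\cap B(0,1)$. Then $\alpha-2\varepsilon\tau w\in\mathcal{C}$ because $\mathcal{C}$ is a convex cone, and
\[
1\le\tfrac89\bigl(\tfrac32-\tfrac\varepsilon4\bigr)\le\frac{|\alpha-2\varepsilon\tau w|}{1+\tau}<\frac{2+2\varepsilon\tau}{1+\tau}\le2 ,
\]
so the indicator equals $1$. These $w$ have $\beta$-mass $\sigma$, hence $I_{k-1}\ge\frac18(\frac89)^n\sigma\,r_k\int_{\Sigma''}|E_k(x+r_k\alpha)|\,d\alpha$, and $\mathcal{T}_k''\le C_1\varepsilon^2I_{k-1}+Cd_k$.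

\emph{Step 4: summation.} Steps 1--3 give
\[
G_k-G_{k+1}\ge\tfrac{c_0}2I_k-C_1\varepsilon^2(I_k+I_{k-1})-C(\mathrm{mis}_k^\varphi+d_k).
\]
Sum over $k_1\le k<k_2$. Since $\sum_k(I_k+I_{k-1})\le I_{k_1-1}+2\sum_kI_k$ and $2C_1\varepsilon^2\le c_0/2$, everything is absorbed except $I_{k_1-1}$. By \eqref{eq:cov}, Lemma~\ref{lem:neighbor}(a) and $5\Lambda+1\le R$, we have $I_{k_1-1}\le2^{k_1(n-1)}\int_{B(x,5r_{k_1})}|E_{k_1}|\le b_{k_1}$. Therefore
\[
G_{k_1}-G_{k_2}\ge-C\Bigl[b_{k_1}+\sum_{k=k_1}^{k_2-1}(\mathrm{mis}_k^\varphi+d_k)\Bigr],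
\]
and the same holds with $-\xi$ in place of $\xi$, since $(-\xi)\cdot\varphi(-\xi)=\xi\cdot\varphi\xi$. By Lemma~\ref{lem:shell} for $u_k$, Lemma~\ref{lem:neighbor}(a) and $2\Lambda+1\le R$, the functionals for $\pm\xi$ equal $\pm a_k\cdot w_\xi$ up to an error $Cr_k^{1-n}\int_{B(x,2r_k)}|E_k|\le Cb_k$. So both $w_\xi\cdot(a_{k_1}-a_{k_2})$ and its negative are bounded below by minus the right side of the proposition. Since $w_\xi=|w_\xi|\xi$ with $|w_\xi|\ge c$, this bounds $|\xi\cdot(a_{k_1}-a_{k_2})|$, and Lemma~\ref{lem:basis}(a) finishes the proof.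
\end{proof}

\begin{remark}
The form of the operator $E$ has entered three times: in \eqref{eq:line}, in $\operatorname{div}u=\operatorname{tr}Eu$, and in Lemma~\ref{lem:shell}. The next section uses only the convolution identities of Section~\ref{sec:smoothing}.
\end{remark}

\section{Counting the changes of direction}\label{sec:stopping}

Proposition~\ref{prop:fixed} can be restarted with a new direction at any scale $k$, at the price $b_k(x)$. We must restart often enough to keep the misaligned mass small, and rarely enough to afford the restarts. Lemma~\ref{lem:neighbor}(c) does not settle this, because it is quadratic: a turn by the angle $\kappa$ spread over $l$ steps of size $\kappa/l$, at constant mass $b$, is only forced by it to create an error of order $l(\kappa/l)^2b=\kappa^2b/l$, which does not pay for the restart.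

Lemma~\ref{lem:pull} has no such loss. If the direction at $(x_j,k_j)$ is far from an earlier direction $\varphi$, then by \eqref{eq:two-excess} the excess with respect to $\varphi$ near $x_j$ is comparable to the mass, and this excess pulls back through any number of levels. The estimate is for unnormalized masses, so it is useful only after integration against $\mu$; and it must be applied to all restart points at once, in disjoint balls, so that the coarse excess and each $D_i$ are counted a bounded number of times. This is the purpose of the construction below.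

Throughout the section $K\subset\mathbb{R}^n$ is compact and $k_0\in\mathbb{Z}$. A \emph{cube of generation $k$} is a half-open dyadic cube of side $2^{-k}$, and $Q_k(x)$ is the one that contains $x$. At most $(2s+2)^n$ cubes of generation $k$ meet a ball of radius $s2^{-k}$.

\subsection{The forest}

We construct a family of \emph{nodes}. A node $T$ has a generation $k_T\ge k_0$, a center $x_T\in K$, a region
\[
Z_T\subset\bar B\bigl(x_T,(8R+n)2^{-k_T}\bigr)
\]
that is a possibly empty union of cubes of generation $k_T$, and the direction $\varphi_T$ of $\int_{B(x_T,L2^{-k_T})}E_{k_T+1}$. By this choice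
\begin{equation}\label{eq:phiT}
\int_{B(x_T,L2^{-k_T})}\psi^{\varphi_T}_{k_T+1}=\Psi^L_{k_T}(x_T).
\end{equation}
The center need not lie in the region. Points of $Z_T$ will use the direction $\varphi_T$ from scale $k_T$ on, until they enter the region of a child of $T$.

\emph{Roots.} For each cube $Q$ of generation $k_0$ that meets $K$ there is a root $T$ with $k_T=k_0$, $Z_T=Q$ and $x_T$ an arbitrary point of $Q\cap K$.

\emph{Children of a node $T$.} A pair $(x,k)$ with $x\in Z_T\cap K$ and $k\ge k_T+5$ is \emph{flagged} for $T$ if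
\[
|v_k(x)-\varphi_T|>\kappa\qquad\text{and}\qquad b_k(x)\ge\tfrac14b_{k-5}(x).
\]
The first condition says that the direction has turned. The second is a doubling condition: a restart is charged to the mass in a ball of radius $L2^{-k}$, while the turn is detected in the smaller ball $B_k(x)$, and the two masses must be comparable. For $k=k_T+5,k_T+6,\dots$ successively, let $Y_k$ be the set of $x\in Z_T\cap K$ such that $(x,k)$ is flagged and $x$ lies in no region of a child of $T$ of generation less than $k$. Choose a maximal subset $\{x_j\}\subset Y_k$ with mutual distances at least $8R2^{-k}$; it is finite since $K$ is bounded. For each $x_j$ in turn, create a child $T_j$ of generation $k_j=k$ with center $x_j$, whose region is the union of the cubes $Q\subset Z_T$ of generation $k$ that meet $B(x_j,8R2^{-k})$ and are not contained in a region already created for a child of $T$. The regions already created are unions of cubes of generation at most $k$, so a cube of generation $k$ is either contained in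 or disjoint from each of them. The construction is repeated for the children, and so on.

\begin{lemma}\label{lem:forest}
\begin{enumerate}
\item[(a)] Regions of children of the same node $T$ are disjoint and contained in $Z_T$. The nodes whose regions contain a given nonempty set form a chain $T_0,T_1,\dots$, with $T_0$ a root and $T_{i+1}$ a child of $T_i$.
\item[(b)] If $(x,k)$ is flagged for $T$, then $x$ lies in the region of a child of $T$ of generation at most $k$.
\item[(c)] If $x_j\ne x_l$ are centers of children of $T$ with $k_j\le k_l$, then $|x_l-x_j|\ge8R2^{-k_j}$. Different children of $T$ have different centers.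
\item[(d)] For a cube $Q$ of generation $i>k_0$ contained in the region of a root, let $\tau(Q)$ be the last node $T'$ in the chain of $Q$ with $k_{T'}<i$. If $x_j$ is the center of a child of $T$ and $k_T<i\le k_j$, then $\tau(Q_i(x_j))=T$.
\item[(e)] A cube of generation $k$ contains the center of at most one node of generation $k$. Hence at most $(2s+2)^n$ nodes of generation $k$ have their center in a given ball of radius $s2^{-k}$, and there are countably many nodes.
\end{enumerate}
\end{lemma}

\begin{proof}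
(a) The first sentence follows from the last observation in the construction. Regions of roots are disjoint as well. If neither of two nodes is an ancestor of the other, they descend from (or equal) two different roots or two different children of one node, so their regions are disjoint. Finally, the region of a node is contained in the regions of all its ancestors.

For (b) and (c) we note the following: if $x\in Z_T$ and $|x-x_j|<8R2^{-k_j}$ for the center $x_j$ of a child of $T$, then $Q_{k_j}(x)\subset Z_T$ meets $B(x_j,8R2^{-k_j})$, so this cube was assigned to a child of $T$ when $T_j$ was created, at the latest. Thus $x$ lies in the region of a child of generation at most $k_j$.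

(b) If $x$ lies in no region of a child of generation less than $k$, then $x\in Y_k$, and by maximality $|x-x_j|<8R2^{-k}$ for some center with $k_j=k$.

(c) For $k_j=k_l$ this is the choice of the centers. For two children with $k_j<k_l$, the inequality $|x_l-x_j|<8R2^{-k_j}$ would put $x_l$ in the region of a child of generation less than $k_l$, contradicting $x_l\in Y_{k_l}$.

(d) Since $x_j\in Z_T$ and $i>k_T$, we have $Q_i(x_j)\subset Z_T$. A later node $T'$ of the chain with $k_{T'}<i$ would be a child $T''$ of $T$ or a descendant of one. Then $k_{T''}<i\le k_j$ and $x_j\in Z_{T''}$, contradicting $x_j\in Y_{k_j}$.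

(e) For $k=k_0$ the nodes are roots, since other nodes have generation at least $k_0+5$, and the claim holds by construction. For $k>k_0$, two nodes of generation $k$ with centers in the cube $Q$ have the same parent $\tau(Q)$ by (d) with $i=k$, and the diameter $\sqrt n\,2^{-k}$ of $Q$ is less than $8R2^{-k}$; by (c) they coincide. All centers lie in the bounded set $K$, so each generation is finite.
\end{proof}

\subsection{The restarts are affordable}

Let $P_T=\int_{B(x_T,L2^{-k_T})}|E_{k_T+1}|$ be the mass attached to the node $T$.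

\begin{lemma}[Packing]\label{lem:packing}
$\displaystyle\sum_{T\text{ not a root}}P_T\le C\sum_{k\ge k_0}\int(D_k+\widetilde D_k)$.
\end{lemma}

\begin{proof}
Fix a node $T$ with children $T_j$. Write $B_j=B_{k_j}(x_j)$, $\psi_i=\psi_i^{\varphi_T}$ and, for $i>k_T$,
\[
O_i^T=\bigcup_{j:\,k_j\ge i}\bigl(B_j+B(0,2\rho_i)\bigr).
\]

\emph{Step 1: simultaneous pull-back.} We claim that
\begin{equation}\label{eq:simul}
\sum_j\int_{B_j}\psi_{k_j+1}\le\Psi^L_{k_T}(x_T)+\sum_{i>k_T}\int_{O_i^T}D_i .
\end{equation}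
Fix $N$ and consider only the children with $k_j\le N$. We descend level by level and add each ball $B_j$ when its level is reached. Put $O'_{N+1}=\emptyset$ and, for $k_T<i\le N$,
\[
V_i=O'_{i+1}\cup\bigcup_{k_j=i}B_j,\qquad O'_i=V_i+B(0,\rho_i).
\]
Then $O'_i$ is the union, over $i\le k_j\le N$, of the balls $B_j$ enlarged by $\rho_{k_j}+\dots+\rho_i<2\rho_i$; so $O_i'\subset O_i^T$. We show by downward induction on $i$ that
\[
\sum_{i\le k_j\le N}\int_{B_j}\psi_{k_j+1}\le\int_{O'_i}\psi_i+\sum_{l=i}^N\int_{O'_l}D_l .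
\]
For $i=N+1$ both sides vanish. Assume the inequality for $i+1$. The balls $B_j$ with $k_j=i$ have radius $R2^{-i}$, and $O'_{i+1}$ is covered by balls centered at points $x_l$ with $k_l>i$ and of radius at most $(R/2+1)2^{-i}$. By Lemma~\ref{lem:forest}(c), each $x_j$ with $k_j=i$ is at distance at least $8R2^{-i}$ from the other centers of generation $i$ or more. Hence the $B_j$ with $k_j=i$ are disjoint from each other and from $O'_{i+1}$, and the left side for $i$ is at most $\int_{V_i}\psi_{i+1}+\sum_{l>i}\int_{O'_l}D_l$. Lemma~\ref{lem:pull} gives $\int_{V_i}\psi_{i+1}\le\int_{O'_i}(\psi_i+D_i)$, which closes the induction. Take $i=k_T+1$. Since $x_j\in Z_T$ and $k_j\ge k_T+5$, the set $O^T_{k_T+1}$ lies within distance $(8R+n+R/32+1)2^{-k_T}<L2^{-k_T}$ of $x_T$, so $\int_{O'_{k_T+1}}\psi_{k_T+1}\le\Psi^L_{k_T}(x_T)$ by \eqref{eq:phiT}. Letting $N\to\infty$ proves \eqref{eq:simul}.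

\emph{Step 2: the mass of a child is bounded by excess.} Let $k=k_j$. The first flagging condition and \eqref{eq:two-excess} give
\[
\frac{\kappa^2}4\int_{B_j}|E_{k+1}|\le\int_{B_j}\psi_{k+1}+\Psi_k(x_j)\le\int_{B_j}\psi_{k+1}+\Psi_k^L(x_j).
\]
To pass from $B_j$ to the ball of radius $L2^{-k}$, pull $|E_{k+1}|$ back to level $k-4$. Since $2\rho_{k-4}=32\cdot2^{-k}$ and $L+32\le32R$, all enlarged sets lie in $B_{k-5}(x_j)=B(x_j,32R2^{-k})$. With the second flagging condition,
\[
P_{T_j}\le2^{-(k-5)(n-1)}b_{k-5}(x_j)+\sum_{i=k-4}^k\int_{B_{k-5}(x_j)}D_i\le4\cdot2^{5(n-1)}\int_{B_j}|E_{k+1}|+\sum_{i=k-4}^k\int_{B_{k-5}(x_j)}D_i .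
\]

\emph{Step 3: summation.} Combine Step 2 with \eqref{eq:simul} and sum over all nodes:
\[
\sum_{T\text{ not a root}}P_T\le C\sum_T\Psi^L_{k_T}(x_T)+C\sum_T\sum_{i>k_T}\int_{O_i^T}D_i+\sum_{T\text{ not a root}}\ \sum_{i=k_T-4}^{k_T}\int_{B(x_T,32R2^{-k_T})}D_i .
\]
By Lemma~\ref{lem:excess} the first sum is at most $C\sum_T\int_{B(x_T,2^{-k_T})}\widetilde D_{k_T}$, and by Lemma~\ref{lem:forest}(e) the balls of one generation overlap boundedly; so it is at most $C\sum_{k\ge k_0}\int\widetilde D_k$. In the third sum $i\ge k_0+1$, each $D_i$ occurs for five generations, and the balls of each generation overlap boundedly; so it is at most $C\sum_{i\ge k_0}\int D_i$. In the second sum, fix $i$ and $y$. If $y\in O^T_i$ and $i>k_T$, then $|y-x_j|<(R+2)2^{-i}$ for the center $x_j$ of a child of $T$ with $k_j\ge i$, and $T=\tau(Q_i(x_j))$ by Lemma~\ref{lem:forest}(d). So $T$ is determined by a cube of generation $i$ that meets $B(y,(R+2)2^{-i})$, at most $C$ nodes occur, and the second sum is at most $C\sum_{i\ge k_0}\int D_i$.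
\end{proof}

\subsection{Between two restarts the misaligned mass is small}

At an unflagged scale either the direction is still close to $\varphi_T$, and then misaligned mass is excess, or the doubling condition fails. In the second case the mass has been decaying geometrically, and this decay compensates the quadratic loss in Lemma~\ref{lem:neighbor}(c).

\begin{lemma}\label{lem:between}
Let $x\in Z_T\cap K$, and let $k^*$ be the generation of the child of $T$ whose region contains $x$, with $k^*=\infty$ if there is none. Then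
\[
\sum_{k_T\le k<k^*}\mathrm{mis}_k^{\varphi_T}(x)\le C\Bigl[b_{k_T}(x)+\sum_{k_T\le k<k^*}\mathrm{err}_k(x)\Bigr].
\]
\end{lemma}

\begin{proof}
All quantities are evaluated at $x$. Note that $k^*\ge k_T+5$.

\emph{Scales with $|v_k-\varphi_T|\le4\kappa=c_0/2$.} On $\mathcal{M}_k^{\varphi_T}$ the direction $p$ of $E_{k+1}$ has $|p-v_k|>c_0/2$, so $1-p\cdot v_k>c_0^2/8$ and $|E_{k+1}|\le8c_0^{-2}\psi^{v_k}_{k+1}$. Hence $\mathrm{mis}_k^{\varphi_T}\le8c_0^{-2}\mathrm{err}_k$. For all other scales we use $\mathrm{mis}_k^{\varphi_T}\le b_k$.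

\emph{The first five scales.} Iterating Lemma~\ref{lem:neighbor}(b),
\begin{equation}\label{eq:five}
\sum_{k_T\le k<k_T+5}b_k\le C\Bigl[b_{k_T}+\sum_{k_T<i<k_T+5}d_i\Bigr].
\end{equation}

\emph{Scales $k_T+5\le k<k^*$ with $|v_k-\varphi_T|>4\kappa$.} By Lemma~\ref{lem:forest}(a),(b), no pair $(x,t)$ with $k_T+5\le t<k^*$ is flagged. In particular $b_k<\frac14b_{k-5}$. Go back in steps of five until this decay stops: let $l\ge1$ be minimal such that $t_0=k-5l$ satisfies $t_0<k_T+5$ or $b_{t_0}\ge\frac14b_{t_0-5}$, and put $t_s=t_0+5s$. Then $t_l=k$, $t_1\ge k_T+5$, and $b_{t_s}<\frac14b_{t_{s-1}}$ for $1\le s\le l$; so $b_k\le4^{-(l-s)}b_{t_s}$ for $0\le s\le l$.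

If $t_0<k_T+5$, then $k_T\le t_0<k_T+5$ and $b_k\le4^{-l}b_{t_0}$. For a given $t_0$, different $k$ have different $l$, so the sum of $b_k$ over all such $k$ is at most the left side of \eqref{eq:five}.

Otherwise $t_0\ge k_T+5$ and $b_{t_0}\ge\frac14b_{t_0-5}$. As $(x,t_0)$ is not flagged, $|v_{t_0}-\varphi_T|\le\kappa$, and so $|v_{t_l}-v_{t_0}|>3\kappa$. Let $\Delta_s=|v_{t_s}-v_{t_{s-1}}|$. By the Cauchy--Schwarz inequality,
\[
9\kappa^2\le\Bigl(\sum_{s=1}^l\Delta_s\Bigr)^2\le\Bigl(\sum_{s=1}^l2^{-(l-s)}\Bigr)\sum_{s=1}^l2^{l-s}\Delta_s^2\le2\sum_{s=1}^l2^{l-s}\Delta_s^2 .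
\]
Multiply by $b_k\le4^{-(l-s)}b_{t_s}$ and use Lemma~\ref{lem:neighbor}(c):
\[
9\kappa^2b_k\le2\sum_{s=1}^l2^{-(l-s)}b_{t_s}\Delta_s^2\le C\sum_{s=1}^l2^{-(l-s)}\sum_{i=t_{s-1}}^{t_s}\mathrm{err}_i\le C\sum_{i=k_T}^k2^{-(k-i)/5}\,\mathrm{err}_i .
\]
In the last step, $i\ge t_{s-1}$ gives $k-i\le5(l-s+1)$, so $2^{-(l-s)}\le2\cdot2^{-(k-i)/5}$, and each $i$ occurs for at most two values of $s$. Summing over $k<k^*$ gives at most $C\sum_{k_T\le i<k^*}\mathrm{err}_i$.
\end{proof}

\subsection{The multiscale estimate}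

\begin{proposition}\label{prop:multiscale}
Let $u\in BD(\mathbb{R}^n)$, $K$ compact, $k_0\in\mathbb{Z}$, and let $\mu$ be a Radon measure concentrated on $K$ with $\mu(B(x,r))\le Mr^{n-1}$ for all $x,r$. There is a Borel function $\Phi_{k_0}:K\to[0,\infty]$ such that
\[
|a_N(x)-a_{k_0}(x)|\le C\bigl(\Phi_{k_0}(x)+b_N(x)\bigr)\qquad\text{for all }x\in K,\ N\ge k_0,
\]
\[
\int\Phi_{k_0}\,d\mu\le CM\Bigl[\int_{K+B(0,L2^{-k_0})}|E_{k_0+1}|+\lambda-\lambda_{k_0-m}\Bigr].
\]
\end{proposition}

\begin{proof}
Let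
\[
\Phi_{k_0}(x)=\sum_{T:\,x\in Z_T}b_{k_T}(x)+\sum_{k\ge k_0}2^{k(n-1)}\int_{B(x,2^{-k})}\widetilde D_k+\sum_{k\ge k_0}d_k(x).
\]
It is Borel, because there are countably many nodes, the regions are Borel, and the integral of an $L^1$ function over a ball of fixed radius is continuous in the center.

\emph{Pointwise bound.} Let $x\in K$ and let $T_0,T_1,\dots$ be the finite or infinite chain of nodes whose regions contain $x$; it is not empty since the roots cover $K$, and $k_0=k_{T_0}<k_{T_1}<\cdots$. Let $T_l$ be the last node with $k_{T_l}\le N$. Apply Proposition~\ref{prop:fixed} with $\varphi=\varphi_{T_i}$ between $k_{T_i}$ and $k_{T_{i+1}}$ for $i<l$, and with $\varphi=\varphi_{T_l}$ between $k_{T_l}$ and $N$ if $k_{T_l}<N$. Bound the misaligned masses by Lemma~\ref{lem:between}. The ranges of scales that belong to different $T_i$ are disjoint, and $d_k\le\mathrm{err}_k$, so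
\[
|a_N(x)-a_{k_0}(x)|\le C\Bigl[b_N(x)+\sum_{i\le l}b_{k_{T_i}}(x)+\sum_{k\ge k_0}\mathrm{err}_k(x)\Bigr],
\]
and $\sum_{k\ge k_0}\mathrm{err}_k\le C\Phi_{k_0}$ by Lemma~\ref{lem:excess}.

\emph{Integral bound.} This is the only place where the growth of $\mu$ is used; it turns each normalized local quantity into an unnormalized integral. By Fubini's theorem,
\[
\int2^{k(n-1)}\int_{B(x,2^{-k})}\widetilde D_k\,dy\,d\mu(x)=\int\widetilde D_k(y)\,2^{k(n-1)}\mu(B(y,2^{-k}))\,dy\le M\int\widetilde D_k,
\]
and in the same way $\int d_k\,d\mu\le(2R)^{n-1}M\int D_k$. For a node $T$ of generation $k$, a point $y$ within $R2^{-k}$ of $Z_T$ lies in $B(x_T,L2^{-k})$ because $8R+n+R<L$. Hence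
\[
\int_{Z_T}b_k\,d\mu=2^{k(n-1)}\int|E_{k+1}(y)|\,\mu\bigl(Z_T\cap B(y,R2^{-k})\bigr)\,dy\le R^{n-1}MP_T .
\]
The nodes that are not roots and the last two sums in $\Phi_{k_0}$ contribute at most $CM(\lambda-\lambda_{k_0-m})$, by Lemma~\ref{lem:packing} and \eqref{eq:budget}. For the roots, the balls $B(x_T,L2^{-k_0})$ lie in $K+B(0,L2^{-k_0})$ and overlap boundedly by Lemma~\ref{lem:forest}(e), so the sum of $P_T$ is at most $C\int_{K+B(0,L2^{-k_0})}|E_{k_0+1}|$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}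

We first confirm that drift of the means is the only obstruction at a point of zero density. The point to check is that the rotational parts of the approximating rigid motions die out.

\begin{lemma}\label{lem:limit}
Let $u\in BD(\mathbb{R}^n)$. If $\Theta(x,r)\to0$ as $r\to0$ and $a_k(x)\to z$ as $k\to\infty$, then $u$ has approximate limit $z$ at $x$.
\end{lemma}

\begin{proof}
Let $\pi_r(y)=c_r+W_r(y-x)$ be given by (F1) on $B(x,r)$, so $r^{-n}\int_{B(x,r)}|u-\pi_r|\le C\Theta(x,r)$. The map $(c,W)\mapsto\int_{B(0,1/2)}|c+Wy|\,dy$ is a norm on a finite-dimensional space; by equivalence of norms and scaling, $|c|+r|W|\le Cr^{-n}\int_{B(x,r/2)}|c+W(y-x)|\,dy$. Applied to $\pi_r-\pi_{r/2}=(u-\pi_{r/2})-(u-\pi_r)$, this gives $r|W_r-W_{r/2}|\le C(\Theta(x,r)+\Theta(x,r/2))$. So $s_k=3r_k|W_{3r_k}|$ satisfies $s_{k+1}\le\frac12s_k+o(1)$. The sequence is then bounded, and $\limsup s_k\le\frac12\limsup s_k$, that is, $s_k\to0$.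

Next, $a_k(x)=\int u(y)h_k(y-x)\,dy$ with $h_k=|B(0,2r_k)|^{-1}1_{B(0,2r_k)}*\eta_k$. This is a radial probability density, bounded by $Cr_k^{-n}$ and supported in $\bar B(0,2r_k+2\rho_k)\subset B(0,3r_k)$. Since $h_k$ is even, $\int\pi_{3r_k}(y)h_k(y-x)\,dy=c_{3r_k}$, and so $|a_k(x)-c_{3r_k}|\le Cr_k^{-n}\int_{B(x,3r_k)}|u-\pi_{3r_k}|\to0$. Thus $c_{3r_k}\to z$, and
\[
r_k^{-n}\int_{B(x,3r_k)}|u-z|\le C\bigl(\Theta(x,3r_k)+|c_{3r_k}-z|+s_k\bigr)\to0 .
\]
For $3r_{k+1}<\rho\le3r_k$ we have $\rho^{-n}\int_{B(x,\rho)}|u-z|\le(3r_k/2)^{-n}\int_{B(x,3r_k)}|u-z|$, which gives the limit along all radii.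
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $\mathcal{H}^{n-1}(A\cap S(u))>0$. The set is Borel by (F4), so (F2) provides $\mu\ne0$ with compact support $K\subset A\cap S(u)$ and $\mu(B(x,r))\le r^{n-1}$; letting radii decrease to $r$, also $\mu(\bar B(x,r))\le r^{n-1}$. Choose $\chi\in C_c^\infty(\Omega)$ with $\chi=1$ near $K$ and replace $u$ by $\chi u$, extended by zero. It belongs to $BD(\mathbb{R}^n)$, because $E(\chi u)=\chi Eu+\nabla\chi\odot u\,\mathcal{L}^n$, and it agrees with $u$ near $K$. So still $K\subset S(u)$ and $|Eu|(K)=0$. The last property is used in both steps below.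

\emph{Step 1: $r^{1-n}|Eu|(\bar B(x,r))\to0$ as $r\to0$, for $\mu$-a.e.\ $x$.} Let $t>0$, let $A_t\subset K$ be the set where the upper limit exceeds $t$, and let $V\supset K$ be open. Each $x\in A_t$ is the center of a ball $\bar B(x,r)\subset V$ with $r\le1$ and $|Eu|(\bar B(x,r))>tr^{n-1}$. By (F3) there are countably many disjoint balls $\bar B(x_i,r_i)$ among these with $A_t\subset\bigcup_i\bar B(x_i,5r_i)$. The outer $\mu$-measure of $A_t$ is at most $5^{n-1}\sum_ir_i^{n-1}\le5^{n-1}t^{-1}|Eu|(V)$. The infimum over $V$ is $5^{n-1}t^{-1}|Eu|(K)=0$. Taking $t=1/j$, $j\in\mathbb{N}$, proves the claim. Since $\eta_{N+1}$ is supported in $\bar B(0,2^{-N})$, we have $b_N(x)\le2^{N(n-1)}|Eu|(\bar B(x,(R+1)2^{-N}))$, so $b_N(x)\to0$ as $N\to\infty$ for $\mu$-a.e.\ $x$.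

\emph{Step 2: $a_N(x)$ converges for $\mu$-a.e.\ $x$.} Let $\operatorname{osc}(x)=\limsup_{N,N'\to\infty}|a_N(x)-a_{N'}(x)|$, a Borel function since the $a_N$ are continuous. By Proposition~\ref{prop:multiscale} with $M=1$ and Step 1, $\operatorname{osc}\le2C\Phi_{k_0}$ $\mu$-a.e., for every $k_0$. Hence
\[
\int\operatorname{osc}\,d\mu\le C\bigl[|Eu|\bigl(K+\bar B(0,(L+1)2^{-k_0})\bigr)+\lambda-\lambda_{k_0-m}\bigr].
\]
As $k_0\to\infty$ the compact sets $K+\bar B(0,(L+1)2^{-k_0})$ decrease to $K$ and $\lambda_{k_0-m}\to\lambda$, so the right side tends to $C|Eu|(K)=0$. Thus $\operatorname{osc}=0$ $\mu$-a.e.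

By Lemma~\ref{lem:limit}, $u$ has an approximate limit at $\mu$-a.e.\ point of $K$. This contradicts $K\subset S(u)$ and $\mu(K)>0$, and proves the first assertion. The second follows by taking $A=S(u)\setminus J(u)$, which is Borel by (F4) and satisfies $|Eu|(A)=0$ by \eqref{eq:acd}.
\end{proof}

\section{The trace inequality and the exceptional sets}\label{sec:other}

For Theorem~\ref{thm:main} we let $k_0\to+\infty$ in Proposition~\ref{prop:multiscale}; for Theorem~\ref{thm:trace} we let $k_0\to-\infty$. Fix $\chi\in C_c^\infty(B(0,2))$ with $0\le\chi\le1$ and $\chi=1$ on $B(0,1)$, and put $\chi_{x,r}=\chi((\cdot-x)/r)$. By scaling, $\|\nabla\chi_{x,r}\|_{L^1}\le Cr^{n-1}$ and $\|\chi_{x,r}\|_{L^1}\le Cr^n$.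

\begin{proof}[Proof of Theorem~\ref{thm:trace}]
(i)$\Rightarrow$(ii). Let $u\in C_c^\infty$, $u\ne0$, let $K=\operatorname{spt}u$, and apply Proposition~\ref{prop:multiscale} to $\mu\llcorner K$. Both terms in the bracket are at most $\lambda=\int|Eu|\,dx$, so $\int_K\Phi_{k_0}\,d\mu\le CM\lambda$ for every $k_0$. As $N\to\infty$, $a_N(x)\to u(x)$ by continuity, and $b_N(x)\le C2^{-N}\|Eu\|_\infty\to0$. Hence $|u|\le|a_{k_0}|+C\Phi_{k_0}$ on $K$, while $|a_{k_0}|\le Cr_{k_0}^{-n}\|u\|_{L^1}$. Integrating,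
\[
\int|u|\,d\mu\le Cr_{k_0}^{-n}\|u\|_{L^1}\,\mu(K)+CM\lambda .
\]
Since $\mu(K)<\infty$ and $r_{k_0}\to\infty$ as $k_0\to-\infty$, (ii) holds with $M'=CM$.

(ii)$\Rightarrow$(i). For $u=\chi_{x,r}e_1$ we have $|Eu|\le|\nabla\chi_{x,r}|$, so $\mu(B(x,r))\le\int|u|\,d\mu\le M'\int|Eu|\,dx\le CM'r^{n-1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sets}]
If $A\subset S(u)\setminus J(u)$, then $\mathcal{H}^{n-1}(A)=0$ by Theorem~\ref{thm:main}. Conversely, let $\mathcal{H}^{n-1}(A)=0$. We stack bumps to build a function that tends to infinity at every point of $A$. For each $j\ge1$ cover $A$ by countably many balls $B(x_i^j,r_i^j)$ with $r_i^j\le1$ and $\sum_i(r_i^j)^{n-1}\le2^{-j}$, and put $f_j=\sum_i\chi_{x_i^j,r_i^j}\ge0$. Then $\|f_j\|_{W^{1,1}}\le C2^{-j}$, so $f=\sum_jf_j\in W^{1,1}(\mathbb{R}^n)$ and $u=fe_1\in W^{1,1}(\mathbb{R}^n;\mathbb{R}^n)\subset BD(\mathbb{R}^n)$. For $q\in\mathbb{N}$, we have $f\ge q$ a.e.\ on the open set $\bigcap_{j\le q}\bigcup_iB(x_i^j,r_i^j)$, which contains $A$.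 Let $x\in A$, $z\in\mathbb{R}^n$ and $q>|z|$. The mean of $|u-z|$ over every sufficiently small ball or half-ball centered at $x$ is at least $q-|z|>0$. So $u$ has neither an approximate limit nor one-sided approximate limits at $x$, that is, $x\in S(u)\setminus J(u)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{afp}
Ambrosio, Fusco and Pallara, Propositions 3.64 and 3.69.

\bibitem{problem}
\emph{Energies in SBV and variational models in fracture mechanics},
\texttt{https://cvgmt.sns.it/media/doc/paper/3265/AB1995-Nice.pdf}.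

\bibitem{mattila}
Mattila, \emph{Geometry of Sets and Measures}.

\end{thebibliography}
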